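\title{Dense graphs triangulate nonorientable surfaces}

\begin{abstract}
If a graph with $e$ edges triangulates a closed surface, then $3\mid e$. We show that there is an $\varepsilon>0$ such that this condition is also sufficient for graphs of order $n$ and minimum degree at least $(1-\varepsilon)n$, that the surface can be taken nonorientable, and that no $\varepsilon>1/4$ has this property. More generally, $3\mid e$ is sufficient for all large graphs of any fixed positive density whose common neighborhoods have the sizes expected in a random graph. The proof covers every edge by two triangles with the help of clique decompositions and then repairs the vertex links by a local switch on six vertices that merges two cycles in one link and changes no other link in an essential way.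
\end{abstract}

\section{The question and the results}\label{sec:intro}

Graphs are finite and simple, and a \emph{surface} is a connected compact $2$-manifold without boundary, orientable or not. An embedding of a graph in a surface is a \emph{$2$-cell embedding} if its faces, the components of the complement of the graph, are open discs. A graph $G$ \emph{triangulates} a surface if it has a $2$-cell embedding in it in which every face is bounded by a $3$-cycle of $G$.

Suppose that $G$ has $n$ vertices and $e$ edges and triangulates a surface with $F$ faces. An edge has two sides and occurs at most once on a $3$-cycle, so it lies on exactly two faces. Hence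
\begin{equation}\label{eq:count}
3F=2e,\qquad \chi=n-e+F=n-\frac e3 ,
\end{equation}
where $\chi$ is the Euler characteristic of the surface. In particular $3\mid e$. Among small complete graphs this is the only obstruction: $K_4$ triangulates the sphere as the tetrahedron, $K_5$ has $10$ edges and triangulates no surface, $K_6$ triangulates a surface with $\chi=1$ (Example~\ref{ex:K6}), and $K_7$ a surface with $\chi=0$ (Example~\ref{ex:K7}). The following question, which comes from \cite{source}, asks whether the same holds for all graphs that are close to complete.

\begin{quote}
Is there an $\varepsilon>0$ such that every graph of order $n\ge4$ with $e$ edges, $3\mid e$, and minimum degree at least $(1-\varepsilon)n$ triangulates some surface?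
\end{quote}

One would guess that the answer is yes. The faces of a triangulation partition the edges of the doubled graph, in which each edge of $G$ is taken twice, into triangles. For a partition into triangles, counting requires that all degrees be even and that the number of edges be divisible by $3$; in the doubled graph the first condition is automatic and the second is $3\mid e$. The other requirement is local: the faces around a vertex $v$ must form a single disc, that is, trace out a Hamiltonian cycle of the neighborhood of $v$, and in a very dense graph each neighborhood is itself very dense. It also matters that nonorientable surfaces are allowed. Orientable surfaces have even Euler characteristic, so by \eqref{eq:count} an orientable triangulation needs the further condition that $n-e/3$ be even.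

\begin{theorem}\label{thm:mindeg}
There is $\varepsilon>0$ such that every graph of order $n\ge4$ with $e$ edges, $3\mid e$, and minimum degree at least $(1-\varepsilon)n$ triangulates a surface, which can be taken nonorientable. The condition $3\mid e$ is also necessary. No $\varepsilon>1/4$ has the property in the question.
\end{theorem}

We deduce this from a statement for graphs of arbitrary density. For $A\subseteq V(G)$ let $N_G(A)$ be the set of common neighbors of the vertices of $A$, and write $x=(1\pm c)y$ for $(1-c)y\le x\le(1+c)y$. A graph $G$ on $n$ vertices is \emph{$(c,h,p)$-typical} if
\[
|N_G(A)|=(1\pm c)\,p^{|A|}n\qquad\text{for every nonempty } A\subseteq V(G)\text{ with }|A|\le h .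
\]
Thus small sets have about as many common neighbors as they would have if each pair of vertices were joined independently with probability $p$.

\begin{theorem}\label{thm:typical}
For every $d\in(0,1]$ there are $c_0>0$ and $h_0,n_0\in\mathbb N$ such that every $(c_0,h_0,d)$-typical graph $G$ with $n\ge n_0$ vertices and $e$ edges, $3\mid e$, triangulates a nonorientable surface, necessarily of Euler characteristic $n-e/3$.
\end{theorem}

Only the case $d=1$ is needed for Theorem~\ref{thm:mindeg}. But even in that case the proof has to decompose a subgraph of density $1/11$, for which typicality is the right hypothesis, and the general case then costs nothing more.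

Section~\ref{sec:reduction} derives Theorem~\ref{thm:mindeg} from Theorem~\ref{thm:typical}. Sections~\ref{sec:links} and~\ref{sec:linker} translate the problem into one about triangle systems, introduce the switch, and end with the plan for the construction in Sections~\ref{sec:field}--\ref{sec:completion}.

\section{Minimum degree and the bound $1/4$}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:mindeg} from Theorem~\ref{thm:typical}]
Let $c_0,h_0,n_0$ be given by Theorem~\ref{thm:typical} for $d=1$, and put $\varepsilon=\min(c_0/h_0,1/n_0)$. Let $G$ have order $n$, minimum degree $\delta\ge(1-\varepsilon)n$, and $3\mid e$. From $\delta\le n-1$ we get $\varepsilon n\ge1$, so $n\ge1/\varepsilon\ge n_0$. Each vertex is nonadjacent to at most $n-\delta\le\varepsilon n$ vertices, itself included, so for $1\le|A|\le h_0$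
\[
n\ge|N_G(A)|\ge n-|A|(n-\delta)\ge(1-h_0\varepsilon)n\ge(1-c_0)n .
\]
Hence $G$ is $(c_0,h_0,1)$-typical, and it triangulates a nonorientable surface by Theorem~\ref{thm:typical}. The necessity of $3\mid e$ is \eqref{eq:count}.

For the last statement we use a graph in which one kind of edge is in short supply. Let $3\mid m$, let $V_1,\dots,V_4$ be disjoint sets of size $m$, and let $G$ consist of the complete graphs on the $V_i$ (the \emph{inner} edges) and all edges between $V_i$ and $V_{i+1}$, indices modulo $4$ (the \emph{cross} edges). Then $n=4m$, every degree is $3m-1$, and $e=2m(3m-1)=6m^2-2m$ is divisible by $3$. Among any three of the four parts two are not joined, so a triangle has either no cross edge, or two cross edges and one inner edge. Suppose that $G$ triangulates a surface. Each of the $4m^2$ cross edges lies on two faces, so exactly $2\cdot4m^2/2=4m^2$ faces are of the second kind. Each of them contains an inner edge, and each of the $4\binom m2$ inner edges lies on only two faces. This gives $4m^2\le8\binom m2=4m^2-4m$, which is false. So $G$ triangulates no surface. If $\varepsilon>1/4$, then $3m-1\ge(1-\varepsilon)4m$ as soon as $m(4\varepsilon-1)\ge1$, and $G$ is a counterexample for this $\varepsilon$.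
\end{proof}

\begin{remark}
For the graphs in Theorems~\ref{thm:mindeg} and~\ref{thm:typical}, triangulating a surface is thus equivalent to $3\mid e$. The value $\chi=n-e/3$ is the largest Euler characteristic of a surface in which $G$ embeds at all: in any embedding with $F$ faces, each face contributes at most $1$ to Euler's formula and has at least three edge sides on its boundary, so $\chi\le n-e+F\le n-e/3$.
\end{remark}

\section{Triangle systems and links}\label{sec:links}

A \emph{triangle system} $\mathcal T$ on $G$ is a multiset of triangles of $G$. It \emph{covers} an edge $j$ times if $j$ of its members contain the edge. The \emph{link} $L_{\mathcal T}(v)$ of a vertex $v$ is the multigraph on the neighborhood $N_G(v)$ with one edge $xy$ for every member $vxy$ of $\mathcal T$. The degree of $w$ in $L_{\mathcal T}(v)$ is the number of times $vw$ is covered. So if $\mathcal T$ covers every edge twice, then every link is a $2$-regular multigraph without loops, that is, a disjoint union of cycles, where a double edge counts as a cycle of length $2$.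

\begin{lemma}\label{lem:criterion}
Let $G$ be connected with all degrees at least $3$. Let $\mathcal T$ be a triangle system on $G$ that covers every edge twice and in which every link is a single cycle. Then $G$ triangulates a surface with face set $\mathcal T$.
\end{lemma}

\begin{proof}
A repeated triangle $vxy$ would give a double edge in $L_{\mathcal T}(v)$, which is a cycle of length $d_G(v)\ge3$. So $\mathcal T$ is a set, and $V(G)$, $E(G)$, $\mathcal T$ form a simplicial complex. An interior point of an edge has a disc neighborhood because the edge lies in two triangles, and a vertex has one because the triangles at it form the cone over a cycle. The complex is connected since $G$ is. Hence it is a surface, and the components of the complement of $G$ are the open triangles.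
\end{proof}

\begin{example}\label{ex:K7}
On $\mathbb Z_7$ take the $14$ triangles $\{i,i+1,i+3\}$ and $\{i,i+2,i+3\}$. Those containing $0$ contribute to the link of $0$ the edges $13,\,26,\,45$ and $23,\,15,\,46$, which form the cycle $1\,3\,2\,6\,4\,5$. The system is invariant under translation, so every link is a $6$-cycle, and $K_7$ triangulates a surface with $\chi=7-21+14=0$.
\end{example}

Covering edges the right number of times is the subject of design theory. A graph is \emph{$K_k$-divisible} if all its degrees are divisible by $k-1$ and its number of edges is divisible by $\binom k2$; this is necessary for a \emph{$K_k$-decomposition}, a partition of the edge set into copies of $K_k$. We use the following special case (graphs, $F=K_k$) of the theorem on $F$-decompositions of typical hypergraphs in \cite{GKLO}.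

\begin{theorem}[Glock, K\"uhn, Lo, Osthus \cite{GKLO}]\label{thm:design}
For all $k\ge3$ and $p\in(0,1]$ there are $h\in\mathbb N$, $c\in(0,1)$ and $n_0$ such that every $K_k$-divisible $(c,h,p)$-typical graph on $n\ge n_0$ vertices has a $K_k$-decomposition.
\end{theorem}

Increasing $h$ or decreasing $c$ only strengthens the hypothesis, so we may always do so.

Theorem~\ref{thm:design} says nothing about links. If $G$ has a triangle decomposition, taking it twice covers every edge twice, but then every link falls into $2$-cycles. In general a system that covers every edge twice describes surfaces pinched together at vertices, one sheet for each cycle of a link. The task is to remove all the pinches, and for this we need an operation that merges two cycles in the link of one vertex and does not split the link of another.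

\section{The linker}\label{sec:linker}

\subsection*{A switch that acts at one vertex}
Consider the octahedron with antipodal pairs $\{a_1,a_2\}$, $\{b_1,b_2\}$, $\{r,s\}$. Its eight faces split into two alternating sets
\[
\{a_1b_1r,\ a_2b_2r,\ a_1b_2s,\ a_2b_1s\}\qquad\text{and}\qquad\{a_2b_1r,\ a_1b_2r,\ a_2b_2s,\ a_1b_1s\},
\]
each of which covers each of the $12$ edges once. Replacing the first set by the second keeps all covering numbers. In the link of $r$ it replaces the edges $a_1b_1,a_2b_2$ by $a_1b_2,a_2b_1$, and if the two old edges lie in different cycles, the cycles merge. But the same kind of exchange happens at the other five vertices, where it can do harm. At $a_1$ the link edges $b_1r,\,b_2s$ become $b_2r,\,b_1s$; if the link of $a_1$ is a cycle consisting of these two edges, a path from $r$ to $b_2$ and a path from $s$ to $b_1$, then it splits in two. If instead $b_1$ is joined to $b_2$ by a fixed path in the link, the exchange merely reverses that path between $r$ and $s$. Three more triangles enforce this at all five vertices: $a_1a_2b_1$ and $a_1a_2b_2$ join $b_1$ to $b_2$ in the links of $a_1$ and $a_2$ and join $a_1$ to $a_2$ in the links of $b_1$ and $b_2$, while $b_1b_2s$ joins $b_1$ to $b_2$ in the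 link of $s$.

A \emph{linker} in a graph is a labeled set of six vertices $a_1,a_2,b_1,b_2,r,s$ in which all pairs except possibly $rs$ are edges. Its \emph{root} is $r$, and its two \emph{states} are the triangle systems
\begin{align*}
\Lambda^0&=\{a_1b_1r,\ a_2b_2r,\ a_1b_2s,\ a_2b_1s\}\cup\{a_1a_2b_1,\ a_1a_2b_2,\ b_1b_2s\},\\
\Lambda^1&=\{a_2b_1r,\ a_1b_2r,\ a_2b_2s,\ a_1b_1s\}\cup\{a_1a_2b_1,\ a_1a_2b_2,\ b_1b_2s\}.
\end{align*}
To \emph{switch} the linker is to replace $\Lambda^0$ by $\Lambda^1$. Note that $\Lambda^1$ arises from $\Lambda^0$ by interchanging $a_1$ and $a_2$. Both states cover twice the seven \emph{interior} edges $a_1a_2$, $a_1b_1$, $a_1b_2$, $a_2b_1$, $a_2b_2$, $b_1s$, $b_2s$, cover once the seven \emph{boundary} edges $ra_1$, $ra_2$, $rb_1$, $rb_2$, $sa_1$, $sa_2$, $b_1b_2$, and do not cover $rs$ (Figure~\ref{fig:linker}). Reading off the triangles at each vertex gives the links in Table~\ref{tab:links}.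

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw (1,1.5)--(2,0)--(3,1.5)--(4,0)--(5,1.5);
\draw (0,0)--(2,0);
\draw (4,0)--(6,0);
\draw[dashed] (0,0)--(1,1.5);
\draw[dashed] (5,1.5)--(6,0);
\draw[very thick] (1,1.5)--(5,1.5);
\draw[very thick] (2,0)--(4,0);
\draw[very thick] (0,0)--(1,-1.5)--(2,0);
\draw[very thick] (4,0)--(5,-1.5)--(6,0);
\node[left] at (0,0) {$a_1$};
\node[below right] at (2,0) {$b_1$};
\node[below left] at (4,0) {$b_2$};
\node[right] at (6,0) {$a_2$};
\node[above] at (1,1.5) {$a_2$};
\node[above] at (3,1.5) {$s$};
\node[above] at (5,1.5) {$a_1$};
\node[below] at (1,-1.5) {$r$};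
\node[below] at (5,-1.5) {$r$};
\end{tikzpicture}
\caption{The seven triangles of a linker in state $0$. Equally labeled points are identified, and so are the two dashed copies of the edge $a_1a_2$, which turns the strip of five triangles into a M\"obius band. The thick edges lie in one triangle, all others in two. At the root $r$ two triangles meet in a point only.}\label{fig:linker}
\end{figure}

\begin{table}[ht]
\centering
\begin{tabular}{c|c|c}
vertex & link in $\Lambda^0$ & link in $\Lambda^1$\\ \hline
$a_1$ & $r\,b_1\,a_2\,b_2\,s$ & $r\,b_2\,a_2\,b_1\,s$\\
$a_2$ & $r\,b_2\,a_1\,b_1\,s$ & $r\,b_1\,a_1\,b_2\,s$\\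
$b_1$ & $r\,a_1\,a_2\,s\,b_2$ & $r\,a_2\,a_1\,s\,b_2$\\
$b_2$ & $r\,a_2\,a_1\,s\,b_1$ & $r\,a_1\,a_2\,s\,b_1$\\
$s$ & $a_1\,b_2\,b_1\,a_2$ & $a_1\,b_1\,b_2\,a_2$\\
$r$ & $a_1b_1$ and $a_2b_2$ & $a_1b_2$ and $a_2b_1$
\end{tabular}
\caption{The links of the six vertices of a linker, written as paths.}\label{tab:links}
\end{table}

The paths in the column for $\Lambda^0$ are the \emph{arcs} of the linker at the respective vertex: one arc at each vertex other than the root, and two \emph{root arcs}, each a single edge, at the root. At a vertex other than the root, a switch replaces the arc by a path with the same vertex set and the same ends.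

\begin{lemma}\label{lem:moebius}
A triangulated surface whose faces include all triangles of a linker, in either state, is nonorientable.
\end{lemma}

\begin{proof}
A triangulated surface is orientable exactly when its faces can be oriented cyclically so that every edge is traversed in opposite directions by its two faces. Put $(x_0,\dots,x_4)=(a_1,a_2,b_1,s,b_2)$. The five triangles of $\Lambda^0$ that avoid $r$ are $x_ix_{i+1}x_{i+2}$, indices modulo $5$. The cyclic orders $(x_i,x_{i+1},x_{i+2})$ and $(x_{i+1},x_{i+2},x_{i+3})$ traverse the common edge $x_{i+1}x_{i+2}$ in the same direction, so an orientation of the surface must agree with exactly one of any two consecutive orders. This is impossible around a cycle of odd length. For $\Lambda^1$ interchange $a_1$ and $a_2$.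
\end{proof}

\begin{example}\label{ex:K6}
Add $rb_1b_2$, $ra_2s$, $rsa_1$ to $\Lambda^0$. The link of $r$ becomes the cycle $a_1b_1b_2a_2s$, the arc at $s$ is closed up by the path $a_2ra_1$, and each of the other four arcs is closed up by one edge. So $K_6$ triangulates a nonorientable surface with $\chi=6-15+10=1$.
\end{example}

The next example is the whole method in miniature.

\begin{example}\label{ex:klein}
Take two more vertices $x,y$ and add to $\Lambda^0$ the nine triangles
\[
ra_1x,\quad rb_1x,\quad ra_2y,\quad rb_2y,\quad xb_1b_2,\quad xb_2y,\quad xya_2,\quad xa_2s,\quad xsa_1 .
\]
The arcs at $a_1,a_2,b_1,b_2,s$ are closed to cycles by the paths $sxr$, $sxyr$, $b_2xr$, $b_1xyr$, $a_2xa_1$. The link of $x$ is the cycle $a_1rb_1b_2ya_2s$ and the link of $y$ is the cycle $ra_2xb_2$. So each edge of the underlying graph, which has $8$ vertices and $24$ edges, is covered twice, and only $r$ is pinched: its link consists of the two cycles $a_1b_1x$ and $a_2b_2y$. Now switch the linker. The links of $x$ and $y$ do not change, the links of $a_1,a_2,b_1,b_2,s$ remain single cycles by Table~\ref{tab:links}, and the link of $r$ becomes the cycle $a_1b_2ya_2b_1x$. The graph triangulates a nonorientable surface with $\chi=8-24+16=0$,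 the Klein bottle.
\end{example}

\subsection*{Switching many linkers}
We say that a triangle system $\mathcal T$ \emph{contains} a family $\mathcal L$ of linkers if $\mathcal T$ is the multiset union of the systems $\Lambda^0$ of the members of $\mathcal L$ and some further triangles. Suppose that $\mathcal T$ also covers every edge twice. For a vertex $v$ let $\Gamma_v$ be the multigraph whose vertices are the cycles of $L_{\mathcal T}(v)$, with one edge (possibly a loop) for every linker of $\mathcal L$ rooted at $v$, joining the cycles that contain its two root arcs.

\begin{lemma}\label{lem:switch}
Let $\mathcal T$ be a triangle system on $G$ that covers every edge twice and contains a family $\mathcal L$ of linkers. If $\Gamma_v$ is connected for every vertex $v$, then switching a suitable subfamily of $\mathcal L$ yields a system that covers every edge twice and in which every link is a single cycle.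
\end{lemma}

\begin{proof}
For each $v$ choose a set $\Phi_v$ of linkers rooted at $v$ that forms a spanning tree of $\Gamma_v$, and switch all linkers in $\bigcup_v\Phi_v$. The covering numbers do not change, so links stay $2$-regular throughout. Fix $v$. The final link of $v$ does not depend on the order of the switches, and linkers that avoid $v$ do not affect it. First switch the chosen linkers that contain $v$ as a vertex other than the root. Each such switch replaces a path in the link by a path on the same vertex set and leaves all other link edges in place, so the vertex sets of the cycles do not change.

A linker has only one root, so the remaining switches are those in $\Phi_v$. We perform them one at a time and claim that after the switches in $\Psi\subseteq\Phi_v$, the cycles of the link correspond to the components of the forest $(V(\Gamma_v),\Psi)$, the vertex set of a cycle being the union of the vertex sets of the original cycles in the component. Since $\Phi_v$ is a tree, the next linker joins two different components, so its root arcs $a_1b_1$ and $a_2b_2$ lie in different current cycles. Deleting them leaves a path from $a_1$ to $b_1$ and a path from $a_2$ to $b_2$, and adding $a_1b_2$ and $a_2b_1$ makes one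 cycle of these. This proves the claim, and for $\Psi=\Phi_v$ there is one cycle.
\end{proof}

\subsection*{Plan of the construction}
We must find a system as in Lemma~\ref{lem:switch}. Its last triangles will come from Theorem~\ref{thm:design}, applied to the graph of those edges that are covered only once so far, and we have no control over them. Adding triangles never disconnects what is already connected in a link, so it suffices to secure the connectivity of all $\Gamma_v$ before that last step. The difficulty is that the triangles we choose by hand for this purpose must be few at every vertex, compared with $n$, since otherwise the leftover graph need not be typical. An arbitrary packing of linkers leaves a constant fraction of $n$ separate arcs at each vertex, too many to connect by hand. The construction therefore runs as follows.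
\begin{itemize}
\item Section~\ref{sec:field}: for a large prime $q$, fill $K_q$ with linkers so that a fraction $1/11$ of the pairs, independent of $q$, is covered once, all others twice, and the arcs at each vertex fall into only $N$ connected blocks, with $N/q$ as small as we like.
\item Section~\ref{sec:div}: delete a subgraph $G_0$ of bounded degree so that $G-E(G_0)$ has a $K_q$-decomposition.
\item Section~\ref{sec:random}: place the system on each clique at random, so that the once covered edges form a typical graph $H$.
\item Section~\ref{sec:completion}: use a few edges of $H$ to cover $G_0$ and to connect the blocks at each vertex, decompose the rest of $H$ into triangles, and switch.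
\end{itemize}

\section{Filling $K_q$ with linkers}\label{sec:field}

Fix a family of linkers, all in state $0$, and a vertex $u$. Call two arcs at $u$ \emph{related} if they share an end or are the two root arcs of one linker rooted at $u$, and call a set of arcs at $u$ \emph{connected} if any two of its members are joined by a chain of related members. In any system that contains the family and covers every edge twice, related arcs lie in equal or adjacent vertices of $\Gamma_u$; this is the purpose of the definition.

\begin{proposition}\label{prop:field}
For every integer $\ell\ge100$ there are a prime $q=22f+1$ with $f$ odd, an integer $N$ with $1\le N\le f/\ell$, a subgroup $C$ of order $f$ of $\mathbb F_q^*$ with $-1\notin C$, a set $\Sigma_{\mathrm{an}}\subseteq C$ of size $N$, and a family of linkers on the vertex set $\mathbb F_q$ with the following properties, where all linkers are in state $0$, we write $u\to w$ if $w-u\in C$, and the pair $\{u,w\}$ is called \emph{open} if $u\to w$ or $w\to u$.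
\begin{enumerate}
\item[(a)] Every open pair is covered once and every other pair of distinct elements twice.
\item[(b)] For each $u$, every $w\ne u$ lies on an arc at $u$, and if $u\to w$, then $w$ is an end of exactly one arc at $u$.
\item[(c)] For each $u$, the arcs at $u$ are partitioned into $N$ connected sets, the \emph{blocks} at $u$.
\item[(d)] For each $u$, the $N$ vertices $w$ with $w-u\in\Sigma_{\mathrm{an}}$ are ends of arcs from $N$ different blocks at $u$.
\end{enumerate}
\end{proposition}

As in Example~\ref{ex:K7}, we use symmetry to make all vertices alike: the family is the orbit of one linker under the maps $x\mapsto\mu x+\beta$ with $\mu\in C$. How often a pair is covered then depends only on the coset of $\pm C$ that contains its difference. We give each of the seven interior edges a coset of its own, let six boundary edges share three cosets in pairs, and leave the seventh boundary edge alone. This takes $7+3+1=11$ cosets of $\pm C$, which explains the index $22$. Two boundary edges in the same coset glue ends of arcs together, and the pairing is chosen so that all seven kinds of arcs are glued into one chain.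

To place six points with prescribed differences we use \emph{Weil's bound}: if $\psi$ is a multiplicative character of order $m$ of $\mathbb F_q$, extended by $\psi(0)=0$, and $F\in\mathbb F_q[x]$ is not a constant times an $m$-th power and has at most $k$ distinct roots, then $|\sum_{x\in\mathbb F_q}\psi(F(x))|\le(k-1)\sqrt q$.

\begin{lemma}\label{lem:weil}
Let $q\equiv1\pmod{22}$ be a prime, $g$ a generator of $\mathbb F_q^*$, $C=\langle g^{22}\rangle$, and $C_i=g^iC$ for $i\in\mathbb Z_{22}$. For distinct $x_1,\dots,x_k\in\mathbb F_q$ and any $\kappa_1,\dots,\kappa_k\in\mathbb Z_{22}$, the number $M$ of $x\in\mathbb F_q$ with $x-x_i\in C_{\kappa_i}$ for all $i$ is at least $q/22^k-k\sqrt q-2k$.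
\end{lemma}

\begin{proof}
Let $\omega=e^{2\pi i/22}$ and let $\psi$ be the character of order $22$ with $\psi(g)=\omega$. For $y\ne0$ the average $\frac1{22}\sum_{j=0}^{21}\omega^{-j\kappa}\psi(y^j)$ equals $1$ if $y\in C_\kappa$ and $0$ otherwise. Multiplying $k$ such indicators and summing over $x$ gives
\[
M=22^{-k}\sum_{j\in\{0,\dots,21\}^k}\omega^{-\sum_ij_i\kappa_i}\sum_{x\notin\{x_1,\dots,x_k\}}\psi\Big(\prod_i(x-x_i)^{j_i}\Big).
\]
The term $j=0$ contributes $(q-k)/22^k$. For $j\ne0$ the polynomial has a root whose multiplicity lies between $1$ and $21$, so it is not a constant times a $22$nd power. By Weil's bound, with at most $k$ omitted terms of modulus at most $1$, the inner sum has modulus at most $(k-1)\sqrt q+k$. Hence $M\ge(q-k)/22^k-(k-1)\sqrt q-k$.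
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:field}]
By Dirichlet's theorem on primes in arithmetic progressions there are arbitrarily large primes $q\equiv23\pmod{44}$. For such $q$ the number $f=(q-1)/22$ is odd. With $g,C,C_i$ as in Lemma~\ref{lem:weil}, $C$ has order $f$, and $-1=g^{11f}\in C_{11}$ because $f$ is odd. So $-1\notin C$ and $-C_i=C_{i+11}$.

\emph{The base linker.} We look for six points whose differences satisfy
\begin{equation}\label{eq:classes}
\begin{gathered}
a_2-r\in C_0;\qquad a_1-s,\ r-b_2\in C_1;\qquad a_2-s,\ r-b_1\in C_2;\qquad a_1-r,\ b_2-b_1\in C_3;\\
a_2-a_1\in C_4,\quad b_2-a_1\in C_5,\quad b_2-a_2\in C_6,\quad b_2-s\in C_7,\\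
b_1-a_1\in C_8,\quad b_1-a_2\in C_9,\quad b_1-s\in C_{10}.
\end{gathered}
\end{equation}
The first line treats the boundary edges, the other lines the interior edges. Put $r=0$, $s=1$ and choose $a_1,a_2,b_2,b_1$ in this order. Each new point must have its difference with each of the $2,3,4,5$ earlier points in a prescribed coset, so by Lemma~\ref{lem:weil} there are at least $q/22^5-5\sqrt q-10$ choices each time; we take $q$ so large that this exceeds $\ell^2$. The six points are distinct since their differences are nonzero. Put
\[
t_1=\frac{r-b_2}{a_1-s},\qquad t_2=\frac{r-b_1}{a_2-s},\qquad t_3=\frac{b_2-b_1}{a_1-r},\qquad\tau=\frac{t_2}{t_1^2}.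
\]
These lie in $C$ by \eqref{eq:classes}. When $b_1$ is chosen, $t_1$ and $a_2-s$ are already fixed, so different choices of $b_1$ give different values of $\tau$. A cyclic group has at most $j$ elements of order $j$, hence fewer than $\ell^2$ elements of order less than $\ell$. So we can choose $b_1$ such that $\tau$ has order at least $\ell$. Let $N$ be the index of $\langle\tau\rangle$ in $C$; then $1\le N\le f/\ell$.

\emph{The family.} Take the images of the base linker under the maps $x\mapsto\mu x+\beta$ with $\mu\in C$, $\beta\in\mathbb F_q$, and call $\mu$ the \emph{multiplier} of the copy. Let $u\ne w$ and let $(x,y)$ be an ordered pair of distinct points of the base linker. A map sends $(x,y)$ to $(u,w)$ if and only if $\mu=(w-u)/(y-x)$ and $\beta=u-\mu x$, so there is one such copy if $w-u$ and $y-x$ lie in the same coset of $C$ and none otherwise. Therefore, if $w-u\in C_i$, then $\{u,w\}$ is covered $\sum m(xy)$ times, where the sum is over the ordered pairs with $y-x\in C_i$ and $m(xy)$ is the covering number of $xy$ in $\Lambda^0$. By \eqref{eq:classes} and $-C_i=C_{i+11}$, the sum is $1$ for $i\in\{0,11\}$ (one boundary edge), $1+1$ for $i\in\{1,2,3,12,13,14\}$ (two boundary edges), and $2$ for the other $14$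 values of $i$ (one interior edge); the pair $rs$ contributes $0$. This proves (a). Since every pair $\{u,w\}$ is covered, $w$ lies in the link of $u$ in some copy, that is, on an arc at $u$.

\emph{The arcs at $u$.} For each point $x$ of the base linker and each $\mu\in C$, exactly one copy has multiplier $\mu$ and the image of $x$ at $u$, and in it the image of $y$ is $u+\mu(y-x)$. So the arcs at $u$ are those in Table~\ref{tab:arcs}, seven for each $\mu\in C$, with ends taken from Table~\ref{tab:links} and cosets from \eqref{eq:classes}.

\begin{table}[ht]
\centering
\begin{tabular}{c|c|cc|cc|c}
arc & role of $u$ & first end & coset & second end & coset & factor\\ \hline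
$A^2_\mu$ & $a_2$ & $\mu(r-a_2)$ & $C_{11}$ & $\mu(s-a_2)$ & $C_{13}$ & $1/t_2$\\
$R^1_\mu$ & $r$ & $\mu(b_1-r)$ & $C_{13}$ & $\mu(a_1-r)$ & $C_{3}$ & $1/t_3$\\
$B^1_\mu$ & $b_1$ & $\mu(b_2-b_1)$ & $C_{3}$ & $\mu(r-b_1)$ & $C_{2}$ & $t_2$\\
$S_\mu$ & $s$ & $\mu(a_2-s)$ & $C_{2}$ & $\mu(a_1-s)$ & $C_{1}$ & $1/t_1$\\
$B^2_\mu$ & $b_2$ & $\mu(r-b_2)$ & $C_{1}$ & $\mu(b_1-b_2)$ & $C_{14}$ & $t_3$\\
$A^1_\mu$ & $a_1$ & $\mu(r-a_1)$ & $C_{14}$ & $\mu(s-a_1)$ & $C_{12}$ & $1/t_1$\\
$R^2_\mu$ & $r$ & $\mu(b_2-r)$ & $C_{12}$ & $\mu(a_2-r)$ & $C_{0}$ &
\end{tabular}
\caption{The arcs at a vertex $u$. An end $w$ is listed by its difference $w-u$. The factor is the second end of a row divided by the first end of the next row.}\label{tab:arcs}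
\end{table}

The coset $C_0$ occurs only in the last row. So if $u\to w$, then $w$ is an end of exactly one arc at $u$, namely $R^2_\mu$ with $\mu=(w-u)/\delta$, where $\delta=a_2-r\in C$. This completes (b).

The second end of an arc with multiplier $\mu$ is the first end of the arc in the next row whose multiplier is $\mu$ times the factor; for instance $\mu(s-a_2)=\mu'(b_1-r)$ holds for $\mu'=\mu/t_2$. Multiplying the factors down the table, we find that in the \emph{strand}
\[
P_\mu=\bigl(A^2_{\mu t_2},\ R^1_\mu,\ B^1_{\mu/t_3},\ S_{\mu t_2/t_3},\ B^2_{\mu t_2/(t_1t_3)},\ A^1_{\mu t_2/t_1},\ R^2_{\mu\tau}\bigr)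
\]
consecutive arcs share an end. As $\mu$ runs through $C$, so does each of the seven multipliers, so the $f$ strands partition the arcs at $u$. The arcs $R^2_{\mu\tau}\in P_\mu$ and $R^1_{\mu\tau}\in P_{\mu\tau}$ are the two root arcs of one linker rooted at $u$. Hence for each coset $\kappa$ of $\langle\tau\rangle$ in $C$ the union of the strands $P_\mu$, $\mu\in\kappa$, is connected. These $N$ unions are the blocks, and (c) holds.

The block of $\kappa$ contains exactly the arcs $R^2_\mu$ with $\mu\in\kappa\tau=\kappa$, whose second ends have differences in the coset $\delta\kappa$. Let $\Sigma_{\mathrm{an}}$ contain one element from each coset of $\langle\tau\rangle$ in $C$. It meets each $\delta\kappa$ once, which is (d).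
\end{proof}

There is no need to make $\tau$ a generator of $C$. A vertex of $G$ will lie in many cliques, whose blocks have to be connected by hand in any case, and only the ratio $N/q$ matters.

We split the remaining open directions into two large parts. Since $f\ge\ell N\ge100N$ and $f\ge100$, we have $\lfloor(f-N)/2\rfloor\ge0.495f-0.5\ge f/3$. Fix disjoint sets $\Sigma_{\mathrm{sp}},\Sigma_{\mathrm{rim}}\subseteq C\setminus\Sigma_{\mathrm{an}}$, each of size at least $f/3$. We call $u\to w$ an \emph{anchor}, a \emph{spoke}, or a \emph{rim edge} if $w-u$ lies in $\Sigma_{\mathrm{an}}$, $\Sigma_{\mathrm{sp}}$, or $\Sigma_{\mathrm{rim}}$. An open pair has exactly one direction, because $-1\notin C$, and at most one of the three types. In Section~\ref{sec:completion} each type of directed edge is used in one role only, which is what lets us count how many edges have been spent at a vertex.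

\section{Making the graph $K_q$-divisible}\label{sec:div}

The graph $G$ satisfies only $3\mid e$, while Theorem~\ref{thm:design} for $K_q$ needs conditions modulo $q-1$ and $\binom q2$. We enforce them by deleting a subgraph of bounded degree. The bound on the degree keeps the rest typical and makes it cheap to cover the deleted edges one by one later.

\begin{lemma}\label{lem:div}
Let $q$ be an odd prime and $\theta>0$. There are $\Delta_0$ and $n_1$ with the following property. If $G$ is a graph on $n\ge n_1$ vertices in which every nonempty set of at most $q$ vertices has at least $\theta n$ common neighbors, then $G$ has a subgraph $G_0$ of maximum degree at most $\Delta_0$ such that $G-E(G_0)$ is $K_q$-divisible.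
\end{lemma}

\begin{proof}
The graph $G_0$ is an edge-disjoint union of \emph{pieces} of three kinds. A piece has prescribed vertices, its \emph{terminals}, and \emph{free} vertices that we choose.
\begin{itemize}
\item $P(u,w)$ has terminals $u\ne w$ and consists of a $K_q$ on $z,w,y_1,\dots,y_{q-2}$ with the edge $zw$ replaced by $zu$. Its degrees are $1$ at $u$ and $q-2\equiv-1\pmod{q-1}$ at $w$.
\item $P'(u)$ has the terminal $u$ and consists of a $K_q$ on $z,z',y_1,\dots,y_{q-2}$ with the edge $zz'$ replaced by the path $zuz'$. Its degree at $u$ is $2$.
\item $P''$ is a copy of $K_{q-1,q-1}$ without terminals.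
\end{itemize}
In each piece every free vertex has degree exactly $q-1$, so deleting a piece changes degrees modulo $q-1$ only at terminals. Let $V(G)=\{v_1,\dots,v_n\}$. Degrees and edge numbers below refer to the graph that remains after the pieces chosen so far are deleted.

\emph{Stage 1.} For $i=1,\dots,n-1$ in turn, delete at most $q-2$ pieces $P(v_i,v_{i+1})$ so that the degree of $v_i$ becomes divisible by $q-1$. The vertex $v_i$ is not a terminal of any later piece, so this persists.

\emph{Stage 2.} Now $v_1,\dots,v_{n-1}$ have even degree, as $q-1$ is even, and the degree sum is even, so $v_n$ has even degree. Its residue modulo $q-1$ lies in $\{0,2,\dots,q-3\}$. Delete at most $(q-3)/2$ pieces $P'(v_n)$ to make it $0$.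

\emph{Stage 3.} The degree sum is now $(q-1)E$ for an integer $E$, the number of edges is $\frac{q-1}2E$, and we need $q\mid E$. A piece $P''$ has $\frac{q-1}2\cdot2(q-1)$ edges, so deleting it changes $E$ by $-2(q-1)\equiv2\pmod q$. As $q$ is odd, at most $q-1$ such pieces suffice.

It remains to find the pieces in $G$. There are at most $2qn$ of them, each has at most $2q$ vertices and maximum degree at most $q$, and each vertex is a terminal of at most $4q$ pieces. Let $B=\lceil8q^2/\theta\rceil$ and allow as free vertices only vertices that are free in fewer than $B$ earlier pieces. This rule excludes at most $4q^2n/B\le\theta n/2$ vertices at any time, and it ensures that at most $\Delta_0=q(B+4q)$ deleted edges meet any vertex. Choose the free vertices of a piece one by one; no piece has an edge between two terminals, so this determines all its edges. A new vertex must be joined, by edges not yet deleted, to at most $q-1$ vertices of the piece that are already placed, must differ from the at most $2q$ placed vertices, and must not be excluded. This leaves at least $\theta n-q\Delta_0-2q-\theta n/2$ choices, which is positive for large $n$.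
\end{proof}

\section{Placing the linkers at random}\label{sec:random}

\subsection*{Constants}
Fix $d\in(0,1]$ and put $p=d/11$, $\rho=d/66$. The order of the following choices is essential. The density $p$ of the graph of open edges does not depend on $q$, so the tolerance $c$ for its triangle decomposition can be fixed first, and $q$ afterwards so that the blocks are too few to disturb it. Choose successively:
\begin{enumerate}
\item[(i)] $h\ge3$ and $c\le1/2$ from Theorem~\ref{thm:design} for $K_3$ and density $p$;
\item[(ii)] $\lambda=cp^h/(14h)$, so that $\lambda<1$;
\item[(iii)] an integer $\ell\ge100$ with $1/(22\ell)\le\lambda\rho^3/16$;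
\item[(iv)] $q,f,N$ and the linker family from Proposition~\ref{prop:field};
\item[(v)] $h'$ and $c'$ from Theorem~\ref{thm:design} for $K_q$ and density $d$;
\item[(vi)] $h_0=\max(h,h',q)$ and $c_0=\min(c,c')/24$;
\item[(vii)] $\Delta_0$ from Lemma~\ref{lem:div} for $\theta=d^q/2$;
\item[(viii)] $n_0$ large in terms of all of the above.
\end{enumerate}
The phrase ``for large $n$'' refers to (viii). Put
\begin{equation}\label{eq:eta}
\eta=\frac N{q-1}=\frac{N}{22f}\le\frac1{22\ell}\le\frac{\lambda\rho^3}{16}\le\lambda .
\end{equation}

Let $G$ be $(c_0,h_0,d)$-typical with $n\ge n_0$ vertices and $e$ edges, $3\mid e$. Any two vertices have a common neighbor, so $G$ is connected, and all degrees are at least $(1-c_0)dn\ge3$. A set of at most $q$ vertices has at least $(1-c_0)d^qn\ge\theta n$ common neighbors, so Lemma~\ref{lem:div} gives $G_0$. Put $G'=G-E(G_0)$. Passing to $G'$ removes at most $h_0\Delta_0\le c_0d^{h_0}n$ common neighbors of a set of at most $h_0$ vertices, so $G'$ is $(2c_0,h_0,d)$-typical. As $2c_0\le c'$ and $h_0\ge h'$, Theorem~\ref{thm:design} gives a $K_q$-decomposition $\mathcal K$ of $G'$. A vertex $v$ lies in $d_{G'}(v)/(q-1)\le n/(q-1)$ cliques of $\mathcal K$.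

\subsection*{The random placement}
For each $Q\in\mathcal K$ choose, independently, a uniformly random bijection $\pi_Q\colon\mathbb F_q\to V(Q)$, and transport to $Q$ the linkers, arcs, blocks, open pairs, directions and types of Section~\ref{sec:field}. Let $H\subseteq G'$ be the graph on $V(G)$ formed by all open edges. If $uw$ is an edge of $Q$, then $(\pi_Q^{-1}(u),\pi_Q^{-1}(w))$ is a uniformly random ordered pair of distinct elements, so $\pi_Q^{-1}(w)-\pi_Q^{-1}(u)$ is uniform on $\mathbb F_q^*$. Hence
\begin{equation}\label{eq:prob}
\Pr(uw\in H)=\frac{2f}{22f}=\frac1{11},\qquad\Pr(u\to w\text{ is a spoke}),\ \Pr(u\to w\text{ is a rim edge})\ge\frac{f/3}{22f}=\frac1{66}.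
\end{equation}
We use \emph{McDiarmid's bounded differences inequality}: if $X$ is a function of $m$ independent random variables and changing one of them changes $X$ by at most $\gamma$, then $\Pr(|X-\mathbb EX|\ge t)\le2\exp(-2t^2/(m\gamma^2))$.

\begin{lemma}\label{lem:random}
For large $n$, with positive probability all of the following hold.
\begin{enumerate}
\item[(T1)] $|N_H(A)|=(1\pm\frac c2)p^{|A|}n$ for all nonempty $A$ with $|A|\le h$.
\item[(T2)] For distinct $v,x,x'$ there are at least $\rho^3n/2$ vertices $y$ such that $v\to y$ is a spoke and $x\to y$, $x'\to y$ are rim edges.
\item[(T3)] For distinct $v,w$ there are at least $\rho^2n/2$ vertices $x$ such that $v\to x$, $w\to x$ are rim edges.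
\end{enumerate}
\end{lemma}

\begin{proof}
Edges in the same clique are not independent, so we first set aside the few vertices for which this matters. Given $A$ with $1\le|A|\le h$, let $W_A$ be the set of $y\in N_{G'}(A)$ for which the edges $yx$, $x\in A$, lie in distinct cliques of $\mathcal K$. If $yx$ and $yx'$ lie in the same clique, it is the unique clique containing the edge $xx'$. So at most $h^2q$ vertices of $N_{G'}(A)$ are outside $W_A$, and $|W_A|=(1\pm3c_0)d^{|A|}n$ for large $n$. Here $3c_0\le c/8\le1/16$.

For $y\in W_A$ the directions and types of the edges $yx$, $x\in A$, are independent. Let $X_A=|W_A\cap N_H(A)|$, let $Y$ be the number of $y\in W_A$ as in (T2) for $A=\{v,x,x'\}$, and let $Z$ be the number of vertices of $W_A$ as in (T3) for $A=\{v,w\}$; these sets have size at most $3\le h$. By \eqref{eq:prob},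
\[
\mathbb EX_A=\frac{|W_A|}{11^{|A|}}=\Big(1\pm\frac c8\Big)p^{|A|}n,\qquad\mathbb EY\ge\frac{|W_A|}{66^3}\ge\frac34\rho^3n,\qquad\mathbb EZ\ge\frac{|W_A|}{66^2}\ge\frac34\rho^2n .
\]
Each of these variables depends only on the at most $hn$ bijections $\pi_Q$ with $Q$ meeting $A$. Changing $\pi_Q$ affects only whether vertices of $Q$ are counted, so it changes the variable by at most $q$. With $\sigma=\min(cp^h/8,\rho^3/4)$, each variable deviates from its mean by $\sigma n$ or more with probability at most $2\exp(-2\sigma^2n/(hq^2))$. There are $O(n^h)$ variables, so for large $n$, with positive probability none deviates that much. Then $Y\ge\rho^3n/2$, $Z\ge\rho^2n/2$, and $X_A=(1\pm\frac c4)p^{|A|}n$. Finally $X_A\le|N_H(A)|\le X_A+h^2q$ and $h^2q\le\frac c4p^hn$ give (T1).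
\end{proof}

Fix such an outcome. Let $\mathcal L$ be the family of all linkers in all cliques and $\mathcal T_0$ the multiset union of their states $\Lambda^0$. It covers each edge of $H$ once, each other edge of $G'$ twice, and no edge of $G_0$. An arc at $v$ through $w$ comes from the one clique that contains the edge $vw$. Proposition~\ref{prop:field} therefore gives, over all cliques together:
\begin{enumerate}
\item[(F1)] There are $m_v=Nd_{G'}(v)/(q-1)\le\eta n$ blocks at $v$.
\item[(F2)] If $v\to y$, then $y$ is an end of exactly one arc at $v$; we call its block the \emph{block of $y$ at $v$}.
\item[(F3)] For each block at $v$ there is exactly one anchor $v\to x$ such that the block is the block of $x$ at $v$; we call it the \emph{anchor of the block}.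
\item[(F4)] At most $\eta n$ anchors enter a vertex $x$, namely $N$ in each clique containing $x$.
\end{enumerate}

\section{Completing the system}\label{sec:completion}

We now add triangles to $\mathcal T_0$. In the first two steps they are chosen greedily. An edge of $H$ in a chosen triangle is called \emph{used}, and we never use an edge twice, so a used edge is covered exactly twice.

\subsection*{Step 1: covering the edges of $G_0$}
For every edge $vw$ of $G_0$ we choose two triangles $vwx$, one after the other, each with an \emph{apex} $x$ such that $v\to x$ and $w\to x$ are unused rim edges. The two apices differ, because the first choice uses $v\to x$. To spread the load we allow only vertices that have been an apex fewer than $B'=\lceil4\Delta_0/\rho^2\rceil$ times. There are $2e(G_0)\le\Delta_0n$ triangles to choose, so this rule excludes at most $\rho^2n/4$ vertices. In this step a rim edge leaving $v$ is used only by a triangle on an edge of $G_0$ at $v$, so at most $2\Delta_0$ used rim edges leave $v$, and the same holds for $w$. By (T3) there are at least $\rho^2n/2-\rho^2n/4-4\Delta_0>0$ choices for each apex. After this step every edge of $G_0$ is covered twice.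

\subsection*{Step 2: joining the blocks}
A \emph{join at $v$} is a triangle $vxy$ in which
\[
v\to x\text{ is an anchor},\qquad v\to y\text{ is a spoke},\qquad x\to y\text{ is a rim edge};
\]
we call $y$ its \emph{tip}. It adds the edge $xy$ to the link of $v$, between an end of an arc of the block of $x$ and an end of an arc of the block of $y$. We treat the vertices $v$ one after another and choose $m_v-1$ joins at $v$ with unused edges. We keep a partition of the blocks at $v$ into \emph{classes}, initially singletons, and each join at $v$ will merge the class of the block of $x$ with the different class of the block of $y$.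

Two points need care. First, we need unused anchors. Anchors leaving $v$ are used only by joins at $v$, and a class of $k$ blocks arose from $k-1$ joins, each using one anchor. By (F3) the class has $k$ anchors, so one of them is unused. Second, we cannot prescribe the block of the tip: a block lies in one clique and has fewer than $q$ vertices, while (T2) only guarantees a tip among a positive fraction of all vertices. We therefore prepare two anchors, take a tip that suits both, and decide afterwards which anchor to use.

Suppose that at least two classes remain at $v$. Pick classes $S\ne S'$ and unused anchors $v\to x$ of a block in $S$ and $v\to x'$ of a block in $S'$; then $x\ne x'$. Call $y$ \emph{overloaded} if it is already the tip of at least $\lambda n$ joins. By (F1) at most $\eta n^2$ joins are made in the whole step, so at most $\eta n/\lambda$ vertices are ever overloaded. From the at least $\rho^3n/2$ vertices $y$ in (T2) we discard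
\begin{itemize}
\item those with $v\to y$ used: at most $\eta n$, since spokes leaving $v$ are used only by joins at $v$;
\item those with $x\to y$ used: at most $2\Delta_0+\eta n$, since a rim edge leaving $x$ is used either in Step~1 or by a join that also uses an anchor entering $x$, see (F4);
\item those with $x'\to y$ used: at most $2\Delta_0+\eta n$, for the same reason;
\item the overloaded ones: at most $\eta n/\lambda$.
\end{itemize}
By $\lambda<1$ and \eqref{eq:eta}, the total is at most $4\eta n/\lambda+4\Delta_0\le\rho^3n/4+4\Delta_0<\rho^3n/2$ for large $n$, so some $y$ remains. If the block of $y$ at $v$ lies in $S$, choose the join $vx'y$, which merges $S'$ and $S$. Otherwise choose the join $vxy$, which merges $S$ with the class of the block of $y$. After $m_v-1$ joins all blocks at $v$ form one class.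

\subsection*{Step 3: decomposing the unused open edges}
Let $\mathcal T_1$ consist of $\mathcal T_0$ and the triangles of Steps~1 and~2, and let $H^*$ be the graph on $V(G)$ formed by the unused edges of $H$. The system $\mathcal T_1$ covers the edges of $H^*$ once and all other edges of $G$ twice.

\emph{$H^*$ is $K_3$-divisible.} Counting incidences of triangles with edges at $v$, and then with all edges, gives
\[
d_{H^*}(v)=2d_G(v)-2\,|\{T\in\mathcal T_1:v\in T\}|,\qquad e(H^*)=2e-3|\mathcal T_1| .
\]
So all degrees of $H^*$ are even, and $3\mid e(H^*)$ because $3\mid e$. This is the only place where the hypothesis $3\mid e$ is used.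

\emph{$H^*$ is $(c,h,p)$-typical.} Every used edge is an anchor, a spoke, or a rim edge. The numbers of used edges at a vertex $v$ are bounded as follows.
\begin{center}
\begin{tabular}{c|c|c}
type & leaving $v$ & entering $v$\\ \hline
anchor & $\eta n$ & $\eta n$\\
spoke & $\eta n$ & $\lambda n+1$\\
rim & $\eta n+2\Delta_0$ & $\lambda n+1+2B'$
\end{tabular}
\end{center}
Anchors are bounded by (F1) and (F4), and leaving spokes and rim edges were counted in Step~2. A spoke entering $v$ is used by a join with tip $v$, of which there are at most $\lambda n+1$ by the overload rule. A rim edge entering $v$ is used by such a join or by one of the at most $B'$ triangles of Step~1 with apex $v$, each of which uses two. As $\eta\le\lambda$, the total is at most $6\lambda n+2\Delta_0+2B'+2\le7\lambda n$ for large $n$. Hence for $1\le|A|\le h$, by (ii),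
\[
|N_H(A)|\ge|N_{H^*}(A)|\ge|N_H(A)|-7h\lambda n=|N_H(A)|-\tfrac c2p^hn ,
\]
and (T1) gives $|N_{H^*}(A)|=(1\pm c)p^{|A|}n$.

By Theorem~\ref{thm:design} and (i), $H^*$ has a triangle decomposition $\mathcal D$. Let $\mathcal T$ be the multiset union of $\mathcal T_1$ and $\mathcal D$. It covers every edge of $G$ twice and contains the family $\mathcal L$.

\subsection*{Step 4: switching}
We show that $\Gamma_v$, formed for $\mathcal T$ and $\mathcal L$, is connected for every $v$. Each arc at $v$ is a path in $L_{\mathcal T}(v)$ and so lies in one cycle. Arcs that share an end lie in the same cycle, and the two root arcs of a linker rooted at $v$ lie in cycles that are equal or adjacent in $\Gamma_v$. By Proposition~\ref{prop:field}(c), all arcs of one block lie in cycles of one component of $\Gamma_v$. A join $vxy$ at $v$ is an edge $xy$ of $L_{\mathcal T}(v)$, so the arc ending at $x$ and the arc ending at $y$ lie in the same cycle. Thus all arcs of one class lie in cycles of one component, and by Step~2 so do all arcs at $v$.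

It remains to see that every cycle of $L_{\mathcal T}(v)$ contains an arc. Let $w$ be a vertex of the cycle. If $vw\in E(G')$, then $w$ lies on an arc at $v$ by Proposition~\ref{prop:field}(b), and that arc lies in the cycle. If $vw\in E(G_0)$, then the neighbors of $w$ in the link are the two apices chosen for $vw$ in Step~1; such an apex $x$ lies on the same cycle and satisfies $vx\in E(H)\subseteq E(G')$, so the first case applies to $x$. Hence $\Gamma_v$ is connected.

By Lemma~\ref{lem:switch}, switching suitable linkers turns $\mathcal T$ into a system that covers every edge twice and has a single cycle as each link. Since $G$ is connected with degrees at least $3$, Lemma~\ref{lem:criterion} shows that $G$ triangulates a surface whose faces are the members of this system. They include all triangles of each linker of the nonempty family $\mathcal L$, in state $0$ or $1$, so the surface is nonorientable by Lemma~\ref{lem:moebius}. Its Euler characteristic is $n-e/3$ by \eqref{eq:count}. This completes the proof of Theorem~\ref{thm:typical}. \qed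

\begin{remark}
The upper bounds on common neighborhoods in the definition of typicality are needed only for the two applications of Theorem~\ref{thm:design}, to $G'$ and, through (T1), to $H^*$. Lemma~\ref{lem:div} and the greedy choices in Steps~1 and~2 use lower bounds alone.
\end{remark}

\begin{thebibliography}{9}

\bibitem{GKLO}
Glock, K\"uhn, Lo, Osthus,
\emph{The existence of designs via iterative absorption: hypergraph $F$-designs for arbitrary $F$},
Mem. Amer. Math. Soc. 284 (2023), no.~1406.

\bibitem{source}
\emph{Triangulations and the Haj\'os Conjecture},
\texttt{https://www.combinatorics.org/\allowbreak ojs/\allowbreak index.php/\allowbreak eljc/\allowbreak article/\allowbreak download/\allowbreak v12i1n15/\allowbreak pdf}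

\end{thebibliography}
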